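\title{A magnetic bottle in $\mathbb{R}^3$ whose field vanishes at infinity}

\begin{abstract}
We construct a smooth vector potential $a$ on $\mathbb{R}^3$ whose magnetic field $B=\nabla\times a$ tends to zero at infinity and for which the magnetic Schr\"odinger operator $-(\nabla-ia)^2$ has pure point spectrum, with eigenvalues dense in $[0,\infty)$. This disproves the conjecture that a field vanishing at infinity cannot produce pure point spectrum. The field can be made to satisfy $|B(x)|\le f(|x|)$ for any positive $f$ with $rf(r)\to\infty$. A virial identity shows that pure point spectrum is impossible when $B=O(|x|^{-1})$. The field lives in nested toroidal shells, each symmetric about its own axis. Every angular momentum meets a high barrier in every shell, and small dilations of successive shells remove the resonances through which a state could tunnel to infinity.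
\end{abstract}

\section{Introduction}

Let $a\in C^1(\mathbb{R}^3;\mathbb{R}^3)$ be a real vector potential, $B=\nabla\times a$ its magnetic field, and $\nabla_a=\nabla-ia$. The quadratic form
\[
q(u,v)=\int_{\mathbb{R}^3}\nabla_a u\cdot\overline{\nabla_a v}\,dx,\qquad u,v\in C_0^\infty(\mathbb{R}^3),
\]
is nonnegative and closable, and $H(a)$ denotes the self-adjoint operator on $L^2(\mathbb{R}^3)$ associated with its closure. Equivalently, $H(a)=\sum_{j=1}^3\Pi_j^*\Pi_j$, where $\Pi_j$ is the closure of $-i\partial_j-a_j$ on $C_0^\infty(\mathbb{R}^3)$. Formally $H(a)=-(\nabla-ia)^2$. The potential $a$ is called a \emph{magnetic bottle of the second kind} if $H(a)$ has pure point spectrum, that is, if $L^2(\mathbb{R}^3)$ has an orthonormal basis of eigenfunctions of $H(a)$.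

The definition expresses confinement by the magnetic field alone. If $u=\sum_jc_ju_j$ is a finite combination of eigenfunctions, then
\[
\sup_{t\in\mathbb{R}}\|\mathbf{1}_{\{|x|>r\}}e^{-itH(a)}u\|\le\sum_j|c_j|\,\|\mathbf{1}_{\{|x|>r\}}u_j\|\to0\qquad(r\to\infty),
\]
and in a bottle of the second kind this property passes to every $u\in L^2$ by density: no state ever escapes to infinity.

The simplest fields are not bottles. For $a=0$ the operator is $-\Delta$, which has no eigenvalue. For a constant field along $e_3$, with $a=\frac b2(-x_2,x_1,0)$, the Fourier transform in $x_3$ turns $H(a)$ into the family $H_\perp+k^2$, where $H_\perp$ acts in the plane; an eigenfunction with eigenvalue $E$ would make $E-k^2$ an eigenvalue of $H_\perp$ for a set of $k$ of positive measure, while $H_\perp$ has only countably many eigenvalues. So even a field that does not decay lets the particle escape along the field lines. If $B\to0$ at infinity, then far from the origin the particle sees almost no field on larger and larger balls, and one expects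 some states to escape. This is the content of the following conjecture, posed in \cite{SOMF}.

\begin{quote}
\textbf{Conjecture B.} If $a\in C^1(\mathbb{R}^3)$ and $B=\nabla\times a\to0$ at infinity, then $a$ is not a magnetic bottle of the second kind.
\end{quote}

The conjecture is false.

\begin{theorem}\label{thm:main}
Let $f:(0,\infty)\to(0,\infty)$ satisfy $rf(r)\to\infty$ as $r\to\infty$. Then there is $a\in C^\infty(\mathbb{R}^3;\mathbb{R}^3)$ with $|B(x)|\le f(|x|)$ for all $x\ne0$ such that $H(a)$ has pure point spectrum and $\sigma(H(a))=[0,\infty)$. In particular, the eigenvalues are dense in $[0,\infty)$.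
\end{theorem}

Taking $f(r)=(1+r)^{-1/2}$ disproves Conjecture B. The condition $rf(r)\to\infty$ cannot be replaced by boundedness of $rf(r)$:

\begin{theorem}\label{thm:virial}
Let $a\in C^1(\mathbb{R}^3;\mathbb{R}^3)$ and $\beta:=\sup_x|x\times B(x)|<\infty$. Then $H(a)$ has no eigenvalue in $(\beta^2,\infty)$. In particular, if $B=O(|x|^{-1})$ at infinity, then $a$ is not a magnetic bottle of the second kind.
\end{theorem}

A classical picture explains why the product $|x|\,|B(x)|$ decides the matter, and not $|B(x)|$ alone. For the Hamiltonian $|p-a|^2$ in a constant field, a particle of energy $E$ moving perpendicular to the field runs on a circle of radius $\sqrt E/|B|$. At distance $|x|$ from the origin the field can turn the particle back only if this radius is smaller than $|x|$, that is, if $E<(|x|\,|B|)^2$. A weak field has a large region in which to act. Theorem~\ref{thm:virial} says that there are no bound states above this energy; Theorem~\ref{thm:main} says that when the energy $(|x|\,|B|)^2$ is allowed to grow, all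 states can be bound.

Section~\ref{sec:prelim} collects the standard facts that we use, and Section~\ref{sec:virial} proves Theorem~\ref{thm:virial}, which is independent of the rest. Section~\ref{sec:idea} shows the two mechanisms behind Theorem~\ref{thm:main} in small cases; Sections~\ref{sec:shells}--\ref{sec:follow} contain its proof.

\section{Preliminaries}\label{sec:prelim}

We write $H=H(a)$, $q(u)=q(u,u)$, and $D_j=\partial_j-ia_j$. The inner product is linear in the first argument, $H^1$ and $H^2$ are the usual Sobolev spaces, and we use the integral defining $q(u,v)$ for all $u,v\in H^1_{\mathrm{loc}}$ for which it converges. For a self-adjoint operator $T$, $\mathcal{D}(T)$ is its domain, $\mathcal{Q}(T)$ its form domain, and $\mathbf{1}_I(T)$ its spectral projection for a Borel set $I$. Recall that if $T$ is associated with a closed form $q$ on $\mathcal{Q}(T)$, then $u\in\mathcal{D}(T)$ and $Tu=g$ if and only if $u\in\mathcal{Q}(T)$ and $q(u,v)=\langle g,v\rangle$ for all $v\in\mathcal{Q}(T)$.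

\paragraph{Calculus with $\nabla_a$.}
If $w,v\in H^1_{\mathrm{loc}}$ and one of them has compact support, then, $a$ being real,
\begin{equation}\label{eq:ibp}
\int (D_jw)\,\bar v\,dx=-\int w\,\overline{D_jv}\,dx,\qquad \operatorname{Re}\big(\bar v\,D_jv\big)=\tfrac12\partial_j|v|^2 .
\end{equation}
If $h_k\in C_0^\infty$ converges to $u$ in the form norm, then $\nabla_ah_k$ converges in $L^2$, and the limit is the distribution $\nabla_au$. Since $a$ is locally bounded, every $u\in\mathcal{Q}(H)$ lies in $H^1_{\mathrm{loc}}$, with $\nabla_au\in L^2$ and $q(u)=\|\nabla_au\|^2$. For $h\in C_0^\infty$, \eqref{eq:ibp} gives $h\in\mathcal{D}(H)$ and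
\begin{equation}\label{eq:Hh}
Hh=-\Delta h+2ia\cdot\nabla h+i(\operatorname{div}a)h+|a|^2h,\qquad q(h,v)=\langle Hh,v\rangle\ \text{ for all }v\in H^1_{\mathrm{loc}} .
\end{equation}
For real Lipschitz $\chi$ and $u\in H^1_{\mathrm{loc}}$, expanding $\nabla_a(\chi u)=\chi\nabla_au+u\nabla\chi$ and $\nabla_a(\chi^2u)=\chi^2\nabla_au+2\chi u\nabla\chi$ gives the \emph{localization identity}
\begin{equation}\label{eq:loc}
|\nabla_a(\chi u)|^2=\operatorname{Re}\big(\nabla_au\cdot\overline{\nabla_a(\chi^2u)}\big)+|\nabla\chi|^2|u|^2\qquad\text{a.e.}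
\end{equation}
We also use the diamagnetic inequality $|\nabla|u||\le|\nabla_au|$ a.e.\ \cite[Theorem 7.21]{LL}.

\begin{lemma}\label{lem:core}
If $a$ is smooth, then $(H+1)C_0^\infty(\mathbb{R}^3)$ is dense in $L^2(\mathbb{R}^3)$.
\end{lemma}

\begin{proof}
Let $u\in L^2$ be orthogonal to $(H+1)C_0^\infty$. Then $-\nabla_a\cdot\nabla_au+u=0$ in the sense of distributions. This is an elliptic equation with smooth coefficients, so $u\in C^\infty$. Let $\chi_R(x)=\chi(|x|/R)$ with $\chi\in C_0^\infty(\mathbb{R})$ real and $\chi=1$ near $0$. Then $\chi_R^2u\in C_0^\infty$, so $0=\langle u,(H+1)\chi_R^2u\rangle=q(u,\chi_R^2u)+\|\chi_Ru\|^2$ by \eqref{eq:Hh}, and \eqref{eq:loc} gives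
\[
q(\chi_Ru)+\|\chi_Ru\|^2=\|\,|\nabla\chi_R|\,u\|^2\le R^{-2}\sup|\chi'|^2\,\|u\|^2 .
\]
Letting $R\to\infty$ gives $u=0$.
\end{proof}

\paragraph{Compact resolvent and min--max.}
If the domain of a closed nonnegative form, with the form norm, embeds compactly into the Hilbert space, then the associated operator has compact resolvent: it has an orthonormal basis of eigenvectors, and its eigenvalues $\lambda_1\le\lambda_2\le\cdots\to\infty$, repeated according to multiplicity, are given by $\lambda_k=\min_V\max_{0\ne u\in V}q(u)/\|u\|^2$, where $V$ runs over the $k$-dimensional subspaces of the form domain. By Rellich's theorem, a set of functions that is bounded in $H^1(\mathbb{R}^3)$, with supports in a fixed bounded set, is precompact in $L^2$.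

\paragraph{Projections.}
By the spectral theorem, for $T$ self-adjoint, $u\in\mathcal{D}(T)$, $\lambda\in\mathbb{R}$ and a Borel set $I$,
\begin{equation}\label{eq:quasi}
\operatorname{dist}(\lambda,\sigma(T)\setminus I)\,\|(1-\mathbf{1}_I(T))u\|\le\|(T-\lambda)u\| ;
\end{equation}
for $I=\emptyset$ this bounds $\operatorname{dist}(\lambda,\sigma(T))$. For orthogonal projections $P,Q$,
\begin{equation}\label{eq:PQ}
\|P-Q\|\le\max\big(\|(1-Q)P\|,\|(1-P)Q\|\big).
\end{equation}
Indeed, $(P-Q)u=P(1-Q)u-(1-P)Qu$ is an orthogonal sum and $\|P(1-Q)\|=\|(1-Q)P\|$, so $\|(P-Q)u\|^2$ is at most the square of the right side times $\|(1-Q)u\|^2+\|Qu\|^2=\|u\|^2$. If $\|P-Q\|<1$, each projection is injective on the range of the other, so $P$ and $Q$ have the same rank.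

\section{The virial bound}\label{sec:virial}

To bound an eigenvalue we multiply the eigenvalue equation by $\overline{x\cdot\nabla_au}$, the covariant version of the generator of dilations. Without a field this yields $E\|u\|^2=0$. With a field, the $D_j$ do not commute, and their commutator produces one extra term.

\begin{proof}[Proof of Theorem~\ref{thm:virial}]
Let $Hu=Eu$ with $E>0$ and $u\ne0$. Then $u,\nabla_au\in L^2$, $\|\nabla_au\|^2=E\|u\|^2$, and $u\in H^1_{\mathrm{loc}}$. From $q(u,h)=E\langle u,h\rangle$ for $h\in C_0^\infty$ we get $-\Delta u+2ia\cdot\nabla u+i(\operatorname{div}a)u+|a|^2u=Eu$ in the sense of distributions. Here $a$ and $\operatorname{div}a$ are continuous, so $\Delta u\in L^2_{\mathrm{loc}}$. For a cutoff $\chi\in C_0^\infty$ both $\chi u$ and $\Delta(\chi u)$ are in $L^2$, so $u\in H^2_{\mathrm{loc}}$ by the Fourier transform. Since $a\in C^1$, we have $D_ku\in H^1_{\mathrm{loc}}$, the equation reads $-D_jD_ju=Eu$ (repeated indices are summed), and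
\[
D_jD_ku-D_kD_ju=-i(\partial_ja_k-\partial_ka_j)u=-i\epsilon_{jkl}B_lu ,
\]
where $\epsilon_{jkl}$ is the sign of the permutation $(j,k,l)$, so that $(Y\times B)_j=\epsilon_{jkl}Y_kB_l$.

Let $Y$ be a smooth real vector field with compact support. Multiply $-D_jD_ju-Eu=0$ by $\overline{Y_kD_ku}$ and integrate. By \eqref{eq:ibp} and the commutation rule,
\[
-\int D_jD_ju\,\overline{Y_kD_ku}=\int\partial_jY_k\,D_ju\,\overline{D_ku}+\int Y_k\,D_ju\,\overline{D_kD_ju}+i\int(Y\times B)\cdot\nabla_au\;\bar u .
\]
By the second part of \eqref{eq:ibp}, the real part of the middle term is $\frac12\int Y\cdot\nabla|\nabla_au|^2=-\frac12\int\operatorname{div}Y\,|\nabla_au|^2$, and $-E\operatorname{Re}\int u\,\overline{Y_kD_ku}=\frac E2\int\operatorname{div}Y\,|u|^2$. Taking real parts,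
\[
\operatorname{Re}\int\partial_jY_k\,D_ju\,\overline{D_ku}-\frac12\int\operatorname{div}Y\,\big(|\nabla_au|^2-E|u|^2\big)=\operatorname{Im}\int(Y\times B)\cdot\nabla_au\;\bar u .
\]
Take $Y=\chi(|x|/R)\,x$ with $\chi\in C_0^\infty(\mathbb{R})$ real and $\chi=1$ on $[0,1]$. Then
\[
\partial_jY_k=\chi(|x|/R)\,\delta_{jk}+\chi'(|x|/R)\,\frac{x_jx_k}{R|x|}
\]
is bounded uniformly in $R$ and equals $\delta_{jk}$ for $|x|<R$, and $|Y\times B|\le\beta\sup|\chi|$. This is where $\beta<\infty$ is used first: dominated convergence applies as $R\to\infty$ and yields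
\[
\|\nabla_au\|^2-\tfrac32\big(\|\nabla_au\|^2-E\|u\|^2\big)=\operatorname{Im}\int(x\times B)\cdot\nabla_au\;\bar u .
\]
The left side equals $E\|u\|^2$. The right side is at most $\beta\|\nabla_au\|\|u\|=\beta\sqrt E\,\|u\|^2$. Hence $E\le\beta^2$.

If $B=O(|x|^{-1})$ at infinity, then $\beta<\infty$ because $B$ is continuous, and all eigenvalues lie in $[0,\beta^2]$. If $H$ had pure point spectrum, it would be bounded, hence defined on all of $L^2$. This contradicts $\mathcal{D}(H)\subset H^1_{\mathrm{loc}}$.
\end{proof}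

\section{The mechanism in two small cases}\label{sec:idea}

\subsection*{Angular momentum barriers}

In the plane the analogue of Theorem~\ref{thm:main} for one slowly decaying field takes a few lines.

\begin{example}\label{ex:plane}
In $\mathbb{R}^2$ with polar coordinates $(\rho,\varphi)$ let $a=\psi(\rho)\nabla\varphi$, where $\psi$ is smooth, vanishes near $0$, and equals $\rho^{3/2}$ for $\rho\ge1$. The field $\psi'(\rho)/\rho=\frac32\rho^{-1/2}$ tends to zero. The operator commutes with rotations, so it is the direct sum of its parts $H_m$ in the sectors $\{u_m(\rho)e^{im\varphi}\}$, $m\in\mathbb{Z}$. In sector $m$,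
\[
q(u)=\int|\partial_\rho u|^2+V_m|u|^2,\qquad V_m=\frac{(m-\psi)^2}{\rho^2}\to\infty\quad(\rho\to\infty).
\]
A set of functions in sector $m$ that is bounded in the form norm is bounded in $H^1$ on each disc, and its mass outside the disc of radius $r$ is at most $q(u)/\inf_{\rho>r}V_m$. By Rellich's theorem it is precompact. So each $H_m$ has compact resolvent, and the union of their eigenbases is an eigenbasis of the whole operator.
\end{example}

In $\mathbb{R}^3$ take cylindrical coordinates $(\rho,\varphi,z)$ and a $C^1$ potential $a=\psi(\rho,z)\nabla\varphi$. Again sector $m$ sees the potential $V_m=(m-\psi)^2/\rho^2$, but now the axis is unbounded. Since $|a|=|\psi|/\rho$ is locally bounded, $\psi=0$ on the axis, and $|B|=|\nabla\psi|/\rho$ gives $|\psi(\rho,z)|\le\frac12b(z)\rho^2$, where $b(z)$ is the supremum of $|B|$ at height $z$. If $B\to0$, then $V_0\le\frac14b(z)^2\rho^2$ tends to zero in every tube around the axis as $|z|\to\infty$. The translates of a symmetric bump along the axis then have bounded form norm,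 so $H_0$ does not have compact resolvent and the argument of Example~\ref{ex:plane} breaks down.

A barrier must therefore enclose a region, be symmetric about an axis, and stay away from that axis. This suggests a toroidal shell. At scale $R$ let $\psi$ vary by $\Psi=gR$ across a shell of thickness about $R$ at distance about $R$ from the axis, so that the field has size $g/R$. No single place in the shell is a barrier for all $m$, because where $\psi=c$ the sectors $m\approx c$ see none. Two plateaus suffice: every $m$ is at distance at least $\Psi/4$ from $\Psi/2$ or from $\Psi$. On the appropriate plateau $V_m$ is of order $g^2$, and an eigenfunction of energy below the barrier decays across it by a factor $e^{-cgR}=e^{-c\Psi}$ for some $c>0$.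

Solid tori about one axis do not exhaust $\mathbb{R}^3$, so each torus is placed inside the field-free core of a much larger one with a different axis. The price is that no global symmetry is left. The operator is no longer a direct sum of operators with compact resolvent; it is only exponentially close to one, at each shell and below the barrier height.

\subsection*{Resonances}

A small coupling can move an eigenvector a long way.

\begin{example}\label{ex:matrix}
Let $T=\begin{pmatrix}\lambda&\varepsilon\\ \varepsilon&\mu\end{pmatrix}$ with $\varepsilon>0$. If $\lambda=\mu$, the eigenvectors are $(e_1\pm e_2)/\sqrt2$, however small $\varepsilon$ is: half of the mass has moved to the second site. If $|\lambda-\mu|\ge\eta>2\varepsilon$, then by min--max $T$ has one eigenvalue within $\varepsilon$ of $\lambda$ and one, $\mu'$, within $\varepsilon$ of $\mu$. Since $(T-\lambda)e_1=\varepsilon e_2$, the unit eigenvector $v$ for $\mu'$ satisfies $|\langle e_1,v\rangle|=|\langle\varepsilon e_2,v\rangle|/|\mu'-\lambda|\le\varepsilon/(\eta-\varepsilon)$,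 so $e_1$ is almost an eigenvector. Now let $\mu>0$ be replaced by $\mu/t^2$ with $t\in[1,1+\tau]$, $\tau\le\frac14$. The derivative in $t$ has modulus $2\mu/t^3\ge\mu$, so $|\lambda-\mu/t^2|<\eta$ only on a set of $t$ of measure at most $2\eta/\mu$. If there are $N$ numbers $\lambda$ and $N$ numbers $\mu\ge\mu_0$, and $2N^2\eta/\mu_0<\tau$, then one $t$ separates all pairs by $\eta$.
\end{example}

In our setting $\lambda$ is an eigenvalue of the operator $G_n$ that lives inside the barrier of shell $n$, and $\mu$ is an eigenvalue of the operator $X_{n+1}$ that lives between shells $n$ and $n+1$. Dilating the second region by $t$ multiplies its spectrum by $t^{-2}$. The coupling is exponentially small in the scale, while $N$ and $1/\mu_0$ are polynomial, so there is room to choose $\varepsilon\ll\eta\ll\tau$.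

One difficulty remains. The dilation must fix the region of $G_n$ and act exactly on the region of $X_{n+1}$, so it has to be switched on in between. For this reason each shell has two barriers, an inner and an outer one, with a buffer operator $S_n$ between them. The parameter $t_n$ deforms $S_n$, and we do not know in which direction its eigenvalues move; we know only that they move by a relative amount $O(\tau_n)$. Resonances with $S_n$ are therefore removed one step earlier, by $t_{n-1}$, which dilates $S_n$ exactly. This survives the later choice of $t_n$ if $\tau_n\ll\eta_{n-1}$.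

\section{Nested toroidal shells}\label{sec:shells}

Fix $f$ as in Theorem~\ref{thm:main}. The letters $C,C_1,C_2,C_3$ denote constants that depend only on cutoff profiles fixed once and for all, and not on $n$, $f$, $L_1$ or the numbers $t_k$ below; $C$ may change from line to line.

\paragraph{Profiles.} Fix smooth $\theta_{\mathrm{in}},\theta_{\mathrm{out}}:\mathbb{R}\to[0,1]$ with
\begin{align*}
\theta_{\mathrm{in}}&=0\text{ on }(-\infty,1], &\theta_{\mathrm{in}}&=\tfrac12\text{ on }[2,3], &\theta_{\mathrm{in}}&=1\text{ on }[4,\infty),\\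
\theta_{\mathrm{out}}&=1\text{ on }(-\infty,6], &\theta_{\mathrm{out}}&=\tfrac12\text{ on }[7,8], &\theta_{\mathrm{out}}&=0\text{ on }[9,\infty),
\end{align*}
and let $C_\theta$ be the supremum of $|\theta_{\mathrm{in}}'|$ and $|\theta_{\mathrm{out}}'|$.

\paragraph{Scales.} Let $L_n=20^{n-1}L_1$, where $L_1$ is a large number, let $\kappa=10^{-5}$, and put
\[
g_n=\min\Big(n,\ \frac1{30C_\theta}\inf_{r\ge0.4L_n}rf(r)\Big),\qquad\Psi_n=g_nL_n,\qquad E_n=\Big(\frac{g_n}{320}\Big)^2,\qquad\tau_n=e^{-\kappa\Psi_n}.
\]
Here $L_n$ is the nominal size of shell $n$, $g_n/L_n$ the size of its field, $E_n$ the energy below which it confines, and $\tau_n$ the range of its dilation parameter. The cap $g_n\le n$ keeps all eigenvalue counts polynomial in $L_n$. We require that $L_1$ be so large that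
\begin{equation}\label{eq:L1}
g_1=1\qquad\text{and}\qquad e^{-\kappa L_1}\le\tfrac1{100};
\end{equation}
the first condition can be met because $rf(r)\to\infty$. One further condition on $L_1$ appears in Section~\ref{sec:res}. The sequence $g_n$ is nondecreasing, $1\le g_n\le n$, and $g_n\to\infty$. Hence $\Psi_n\ge L_n$, $\Psi_{n+1}\ge20\Psi_n$, and $E_n\le n^2$ is nondecreasing with $E_n\to\infty$. Also $L_1\ge320$, so $L_n\ge2^n\ge n+1$. Since $20^{n-1}\ge n$, we have $\tau_n\le100^{-n}$ and $\prod_n(1+\tau_n)\le e^{1/99}\le2$.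

\paragraph{Shells.} A sequence $(t_n)$ is \emph{admissible} if $t_n\in[1,1+\tau_n]$ for all $n$. Everything in Sections~\ref{sec:shells}--\ref{sec:tunnel} holds for every admissible sequence; a particular one is chosen in Section~\ref{sec:res}. Set $R_1=L_1$, $o_1=0$, and
\[
R_{n+1}=20\,t_nR_n,\qquad o_{n+1}=o_n-10R_{n+1}e_1,\qquad\text{so that}\quad L_n\le R_n\le2L_n .
\]
Let $(\rho,\varphi,z)=(\rho_n,\varphi_n,z)$ be cylindrical coordinates about the axis through $o_n$ parallel to $e_3$. Let $\gamma_n$ and $\gamma_n'$ be the circles $\{\rho=10R_n,\,z=0\}$ and $\{\rho=10t_nR_n,\,z=0\}$, and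
\[
d_n(x)=\frac{\operatorname{dist}(x,\gamma_n)}{R_n},\qquad d_n'(x)=\frac{\operatorname{dist}(x,\gamma_n')}{t_nR_n}.
\]
Thus $d_n'$ is $d_n$ after dilation by $t_n$ about $o_n$. The inner half of the shell is described by $d_n$ and does not see $t_n$; the outer half is described by $d_n'$. Define
\[
\theta_n=\begin{cases}\theta_{\mathrm{in}}(d_n)&\text{where }d_n\le5,\\ \theta_{\mathrm{out}}(d_n')&\text{where }d_n>5,\end{cases}\qquad\psi_n=\Psi_n\theta_n,\qquad a_n=\psi_n\nabla\varphi_n,\qquad a=\sum_{n\ge1}a_n ,
\]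
with $a_n=0$ on the axis, and let $\Omega_n=\{d_n>1,\ d_n'<9\}$ be the $n$-th \emph{shell}.

\begin{lemma}\label{lem:geom}
For all $n$:
\begin{enumerate}
\item[(a)] $d_n'\le d_n+\frac1{10}$, and $R_n\le t_nR_n\le\rho_n\le20R_n$ on $\{d_n'\le9\}$.
\item[(b)] $a_n\in C_0^\infty$, $\operatorname{supp}a_n\subset\{d_n\ge1,\ d_n'\le9\}$, and $|a_n|\le g_n$.
\item[(c)] $\{d_n\le1\}\subset\{d_n'\le9\}\subset\{|x-o_n|\le19t_nR_n\}\subset\{|x-o_n|<R_{n+1}\}\subset\{d_{n+1}<1\}$. Consequently the supports of the $a_n$ are disjoint, and $a=a_n$ on $\Omega_n$.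
\item[(d)] $\{|x|<0.4R_n\}\subset\{d_n<1\}$ for $n\ge2$, and $0.4R_n\le|x|\le30R_n$ on $\operatorname{supp}a_n$ for $n\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every point of $\gamma_n$ is within $10(t_n-1)R_n\le R_n/10$ of $\gamma_n'$, so $t_nd_n'\le d_n+\frac1{10}$. If $d_n'\le9$, then $|\rho-10t_nR_n|\le9t_nR_n$, and $19t_n\le20$.

(b) Where $4\le d_n\le5.5$ we have $d_n'\le5.6$, so both expressions for $\theta_n$ equal $1$. The function $\theta_{\mathrm{in}}(d_n)$ varies only where $d_n\in[1,4]$, and $\theta_{\mathrm{out}}(d_n')$ only where $d_n'\in[6,9]$. The distance to a circle is smooth off the circle and its axis, and on the axis $d_n,d_n'\ge10$. So $\theta_n$ is smooth. If $\theta_n\ne0$, then either $1<d_n\le5$ and $d_n'\le5.1$, or $d_n>5$ and $d_n'<9$. By (a) the support stays away from the axis, and $|a_n|\le\Psi_n/\rho\le\Psi_n/R_n\le g_n$.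

(c) The first inclusion follows from (a), the second from the triangle inequality, the third from $R_{n+1}=20t_nR_n$, and the last from $o_n=o_{n+1}+10R_{n+1}e_1\in\gamma_{n+1}$. Iterating, $\operatorname{supp}a_k\subset\{d_n<1\}$ for $k<n$, and $\{d_n'\le9\}\subset\{d_k<1\}$ for $k>n$.

(d) Since $R_k\le R_{k+1}/20$, we have $|o_n|\le10(R_2+\dots+R_n)\le\frac{200}{19}R_n\le10.6R_n$. On $\operatorname{supp}a_n$ this gives $|x|\le(10.6+19.2)R_n\le30R_n$. For $n\ge2$, $|o_{n-1}|\le0.53R_n$, so $|x|<0.4R_n$ implies $|x-o_{n-1}|<0.93R_n$ and hence $d_n<1$; thus $|x|\ge0.4R_n$ where $d_n\ge1$. For $n=1$, $|x|\ge\rho\ge R_1$ on the support.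
\end{proof}

\begin{proposition}\label{prop:easy}
The potential $a$ is smooth, $|B(x)|\le f(|x|)$ for $x\ne0$, and $\sigma(H)=[0,\infty)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:geom}(d) the sum defining $a$ is locally finite. On $\operatorname{supp}a_n$ we have $B=\nabla\psi_n\times\nabla\varphi_n$ with $|\nabla\psi_n|\le C_\theta\Psi_n/R_n$ and $|\nabla\varphi_n|=1/\rho\le1/R_n$. Using $|x|\le30R_n$ and then $|x|\ge0.4L_n$,
\[
|B(x)|\le\frac{C_\theta\Psi_n}{R_n^2}\le\frac{C_\theta g_n}{R_n}\le\frac{30C_\theta g_n}{|x|}\le\frac1{|x|}\inf_{r\ge0.4L_n}rf(r)\le f(|x|).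
\]
Off the supports $B=0$.

By Lemma~\ref{lem:geom}(c), $a=0$ on $\{19t_nR_n<|x-o_n|<20t_nR_n\}$, which contains a ball with some center $y_n$ and radius $r_n=t_nR_n/4\to\infty$. Fix $0\ne\chi\in C_0^\infty(\{|x|<1\})$ and $k\in\mathbb{R}^3$, and let $\chi_n(x)=\chi((x-y_n)/r_n)$ and $h_n=e^{ik\cdot x}\chi_n$. Then $(H-|k|^2)h_n=-e^{ik\cdot x}(2ik\cdot\nabla\chi_n+\Delta\chi_n)$ has norm $O(r_n^{-1})\|h_n\|$. By \eqref{eq:quasi}, $|k|^2\in\sigma(H)$. Since $H\ge0$, $\sigma(H)=[0,\infty)$.
\end{proof}

It remains to choose an admissible sequence for which the eigenfunctions of $H$ span $L^2$.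

\section{Cutting along the barriers}\label{sec:cut}

\subsection*{Near and far sectors}

Fix $n$, and call a set or function \emph{invariant} if it is invariant under the rotations $\mathcal{R}_\alpha$ about the axis of shell $n$. Let
\[
\mathcal{M}_n=\{m\in\mathbb{Z}:|m-\Psi_n|\le\Psi_n/4\},\qquad (M_nu)(x)=\frac1{2\pi}\int_0^{2\pi}\sum_{m\in\mathcal{M}_n}e^{im\alpha}\,u(\mathcal{R}_{-\alpha}x)\,d\alpha .
\]
For an invariant open set $U\subset\Omega_n$, $M_n$ is the orthogonal projection of $L^2(U)$ onto the sectors $e^{im\varphi}$ with $m\in\mathcal{M}_n$. It commutes with multiplication by bounded invariant functions. As a weighted average of rotations it maps $H^1(U)$ and $C_0^\infty(U)$ into themselves. We call $u^{\mathrm{near}}=M_nu$ and $u^{\mathrm{far}}=u-M_nu$ the \emph{near} and \emph{far components} of $u$ on $\Omega_n$, and we call $u$ near (far) on $U$ if it equals its near (far) component there.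

On $\Omega_n$ the components of $\nabla_a$ in the cylindrical frame are $\partial_\rho$, $\partial_z$ and $\rho^{-1}(\partial_\varphi-i\psi_n)$. Each preserves the sectors, and the last acts in sector $m$ as multiplication by $i(m-\psi_n)/\rho$. Parseval's identity in $\varphi$ gives \emph{sector orthogonality}: for $U\subset\Omega_n$ invariant and $u,v\in H^1(U)$,
\begin{equation}\label{eq:orth}
u\text{ near},\ v\text{ far on }U\quad\Longrightarrow\quad\int_U\nabla_au\cdot\overline{\nabla_av}=0 .
\end{equation}

The barriers are the four invariant \emph{zones} $Z_j=\{|s_j-c_j|<\frac12\}\subset\Omega_n$ given by the following table. Each has a \emph{type}, and the surface $\{s_j=c_j\}$ is its \emph{cut}.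
\[
\begin{array}{c|cccc}
j&1&2&3&4\\ \hline
s_j&d_n&d_n&d_n'&d_n'\\
c_j&5/2&9/2&11/2&15/2\\
\theta_n\text{ on }Z_j&1/2&1&1&1/2\\
\text{type}&\text{near}&\text{far}&\text{far}&\text{near}
\end{array}
\]
The values of $\theta_n$ follow from Lemma~\ref{lem:geom}(a): on $Z_3$ we have $d_n>4.9$ and $d_n'<6$, so either expression for $\theta_n$ equals $1$, and on $Z_4$ we have $d_n>6.9$. On $Z_j$, for $m$ of the type of $Z_j$, we have $|m-\psi_n|\ge\Psi_n/4$: on $Z_1,Z_4$ because $\psi_n=\Psi_n/2$ and $m\ge3\Psi_n/4$, and on $Z_2,Z_3$ because $\psi_n=\Psi_n$ and $m\notin\mathcal{M}_n$. With $\rho\le20R_n\le40L_n$ this gives $(m-\psi_n)^2/\rho^2\ge(g_n/160)^2=4E_n$. Keeping only the angular component of $\nabla_a$, we obtain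
\begin{equation}\label{eq:barrier}
q(w)\ge4E_n\|w\|^2\quad\text{if }w\in H^1\text{ is supported in }Z_j\text{ and has the type of }Z_j .
\end{equation}

\subsection*{The decoupled operators}

We impose Dirichlet conditions on the cuts, each for the component that sees the barrier there. Since near and far components are cut at different places, the pieces are subspaces of $L^2$ rather than regions. The space $\mathbb{R}^3$ is the disjoint union of $\{d_n\le1\}$, $\Omega_n$ and $\{d_n'\ge9\}$. Define $\Gamma_nu$ and $\Gamma_n'u$ to equal $u$ on the first set and $0$ on the last, and on $\Omega_n$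
\[
\Gamma_nu=\mathbf{1}_{\{d_n<5/2\}}u^{\mathrm{near}}+\mathbf{1}_{\{d_n<9/2\}}u^{\mathrm{far}},\qquad\Gamma_n'u=\mathbf{1}_{\{d_n'<15/2\}}u^{\mathrm{near}}+\mathbf{1}_{\{d_n'<11/2\}}u^{\mathrm{far}} .
\]
These are orthogonal projections, and $\Gamma_n\le\Gamma_n'\le\Gamma_{n+1}$ by Lemma~\ref{lem:geom}(a),(c). See Figure~\ref{fig:shell}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.05cm,y=1cm]
\draw[->] (0,0)--(10.3,0) node[right]{$d$};
\foreach \k in {1,...,9} \draw (\k,0.05)--(\k,-0.05) node[below]{\small$\k$};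
\draw[thick] (0,0)--(1,0) to[out=0,in=180] (2,0.8)--(3,0.8) to[out=0,in=180] (4,1.6)--(6,1.6) to[out=0,in=180] (7,0.8)--(8,0.8) to[out=0,in=180] (9,0)--(10,0);
\node[left] at (0,0.8) {$\Psi_n/2$}; \node[left] at (0,1.6) {$\Psi_n$};
\draw[dotted] (0,0.8)--(2,0.8) (0,1.6)--(4,1.6);
\fill[black!15] (2,-1.3) rectangle (3,-0.7) (7,-1.3) rectangle (8,-0.7) (4,-2.1) rectangle (6,-1.5);
\draw (0,-1.3) rectangle (10,-0.7) (0,-2.1) rectangle (10,-1.5);
\draw[very thick] (2.5,-1.3)--(2.5,-0.7) (7.5,-1.3)--(7.5,-0.7) (4.5,-2.1)--(4.5,-1.5) (5.5,-2.1)--(5.5,-1.5);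
\node[left] at (0,-1) {near}; \node[left] at (0,-1.8) {far};
\node at (1.1,-1) {$G_n$}; \node at (5,-1) {$S_n$}; \node at (9,-1) {$X_{n+1}$};
\node at (2,-1.8) {$G_n$}; \node at (5,-1.8) {$S_n$}; \node at (8,-1.8) {$X_{n+1}$};
\end{tikzpicture}
\caption{Shell $n$ for $t_n=1$, as a function of the scaled distance $d=d_n=d_n'$ to its central circle. Top: the function $\psi_n$ in $a_n=\psi_n\nabla\varphi_n$. Bottom: for angular momenta $m$ near $\Psi_n$ and far from $\Psi_n$, the barrier zones where $(m-\psi_n)^2/\rho^2\ge4E_n$ (shaded), the Dirichlet cuts (thick lines), and the ranges of $d$ that belong to the inner operator $G_n$, the buffer $S_n$ and the outer operator $X_{n+1}$.}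
\label{fig:shell}
\end{figure}

Let $\Gamma$ be one of $\Gamma_n$, $\Gamma_n'-\Gamma_n$, $\Gamma_{n+1}-\Gamma_n'$, and restrict $q$ to $\{u\in H^1(\mathbb{R}^3):\Gamma u=u\}$. This is a closed subspace of $H^1$ whose elements are supported in a fixed bounded set. There $a$ is bounded, so the form norm is equivalent to the $H^1$ norm and the form is closed. It is densely defined in $\operatorname{Ran}\Gamma$. Indeed, the level sets of $d_k$ and $d_k'$ are null sets, so $\operatorname{Ran}\Gamma$ is an orthogonal sum of spaces $L^2(U)$, $M_kL^2(U)$, $(1-M_k)L^2(U)$ with $U$ open and bounded, and invariant in $\Omega_k$ in the last two cases; for example,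
\[
\operatorname{Ran}\Gamma_n=L^2(\{d_n<\tfrac52\})\oplus(1-M_n)L^2(\{\tfrac52<d_n<\tfrac92\}).
\]
Replacing $L^2(U)$ by $C_0^\infty(U)$ gives dense subspaces that lie in the form domain. By Rellich's theorem we obtain nonnegative operators with compact resolvent,
\[
G_n\text{ on }\operatorname{Ran}\Gamma_n,\qquad S_n\text{ on }\operatorname{Ran}(\Gamma_n'-\Gamma_n),\qquad X_{n+1}\text{ on }\operatorname{Ran}(\Gamma_{n+1}-\Gamma_n').
\]
Put $D_n=G_n\oplus S_n\oplus X_{n+1}$. It acts on the same space $\operatorname{Ran}\Gamma_{n+1}$ as $G_{n+1}$, and the proof consists in comparing the two.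

\begin{lemma}\label{lem:restrict}
$\mathcal{Q}(D_n)\subset\mathcal{Q}(G_{n+1})$, and the form of $D_n$ is the restriction of $q$ to $\mathcal{Q}(D_n)$.
\end{lemma}

\begin{proof}
The inclusion holds because $\mathcal{Q}(D_n)$ is the sum of the three form domains. We must show that these are mutually $q$-orthogonal. Elements of $\mathcal{Q}(G_n)$ vanish on $\{d_n>\frac92\}$ and elements of $\mathcal{Q}(X_{n+1})$ vanish on $\{d_n'<\frac{11}2\}\supset\{d_n\le\frac92\}$, so these two spaces are $q$-orthogonal. Elements of $\mathcal{Q}(S_n)$ vanish on $\{d_n<\frac52\}$ and on $\{d_n'>\frac{15}2\}$. On $\{\frac52<d_n<\frac92\}$ they are near while those of $\mathcal{Q}(G_n)$ are far; on $\{\frac{11}2<d_n'<\frac{15}2\}$ they are near while those of $\mathcal{Q}(X_{n+1})$ are far. Apply \eqref{eq:orth}.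
\end{proof}

\subsection*{Dependence on the parameters}

\begin{lemma}\label{lem:scale}
The operator $G_n$ depends only on $t_1,\dots,t_{n-1}$. Moreover,
\begin{equation}\label{eq:scale}
\sigma(X_{n+1})=R_{n+1}^{-2}\,\Sigma^X_{n+1},\qquad\sigma(S_{n+1})=R_{n+1}^{-2}\,\Sigma^S_{n+1}(t_{n+1}),
\end{equation}
where the sequence $\Sigma^X_{n+1}$ does not depend on any $t_k$, and $\Sigma^S_{n+1}(t)$ depends on no parameter other than $t\in[1,1+\tau_{n+1}]$. All elements of these sequences are at least $c_0=(\pi/18)^2$.
\end{lemma}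

\begin{proof}
The projection $\Gamma_n$ is determined by $o_n$, $R_n$, $\Psi_n$, and on $\{d_n<\frac92\}$ we have $a=a_1+\dots+a_{n-1}+\Psi_n\theta_{\mathrm{in}}(d_n)\nabla\varphi_n$. This proves the first claim.

Put $x=o_{n+1}+R_{n+1}y$. The corresponding unitary dilation turns $q$ into $R_{n+1}^{-2}$ times the form with potential $R_{n+1}a(o_{n+1}+R_{n+1}y)$, and $R_{n+1}\nabla_x\varphi_k=\nabla_y\varphi_k$. In the variable $y$, the function $d_{n+1}$ is the distance to the horizontal circle of radius $10$ about $0$, and $d'_{n+1}$ is $t_{n+1}^{-1}$ times the distance to the circle of radius $10t_{n+1}$ about $0$. Since $o_n$ corresponds to $10e_1$ and $t_nR_n=R_{n+1}/20$, the function $d_n'$ is $20$ times the distance to the circle of radius $\frac12$ about $10e_1$. Elements of $\mathcal{Q}(X_{n+1})$ live in $\{d_n'>\frac{11}2,\ d_{n+1}<\frac92\}$, where $d_n>5$, so the rescaled potential is $\Psi_n\theta_{\mathrm{out}}(d_n')\nabla_y\varphi_n+\Psi_{n+1}\theta_{\mathrm{in}}(d_{n+1})\nabla_y\varphi_{n+1}$. This potential and the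 projection $\Gamma_{n+1}-\Gamma_n'$ involve only $d_n'$, $d_{n+1}$, $\Psi_n$, $\Psi_{n+1}$. Elements of $\mathcal{Q}(S_{n+1})$ live in $\Omega_{n+1}$, where the potential and the projection involve only $d_{n+1}$, $d'_{n+1}$, $\Psi_{n+1}$. This proves \eqref{eq:scale}.

In the variable $y$ all these functions are supported in $|y|\le14.5$ or $|y|\le17.5\,t_{n+1}<18$. By the diamagnetic inequality their Rayleigh quotients are at least the lowest Dirichlet eigenvalue of the ball of radius $18$, which is $(\pi/18)^2$.
\end{proof}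

\begin{lemma}\label{lem:count}
There is $C_1\ge1$ such that $N_n:=C_1L_n^6$ bounds the number of eigenvalues $\le E_n$, with multiplicity, of each of $G_n$, $D_n$, $G_{n+1}$, and also the total number of elements of $\Sigma^X_{n+1}$ and $\Sigma^S_{n+1}(1)$ that are $\le4L_{n+1}^2(E_n+1)$.
\end{lemma}

\begin{proof}
Consider one of these operators, with form domain consisting of $H^1$ functions supported inside an open cube of side $\ell$, and with potential bounded by $A$ on the supports. Then $\|\nabla u\|^2\le2q(u)+2A^2\|u\|^2$. On the span of the eigenvectors with eigenvalue $\le E$ we get $\|\nabla u\|^2\le(2E+2A^2)\|u\|^2$, so by min--max its dimension is at most the number of Dirichlet eigenvalues $(\pi/\ell)^2|k|^2$, $k\in\{1,2,\dots\}^3$, of the cube that are $\le2E+2A^2$. This number is at most $(\ell\sqrt{2E+2A^2}/\pi)^3$.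

For $G_n$, $D_n$, $G_{n+1}$ the supports lie in $|x-o_{n+1}|\le14.5R_{n+1}$, so we may take $\ell=30R_{n+1}\le1200L_n$, $A=n+1$ by Lemma~\ref{lem:geom}(b), and $E\le n^2$. For the rescaled operators take $\ell=36$. Since $\rho_n\ge t_nR_n$ on $\operatorname{supp}a_n$ and $\rho_{n+1}\ge R_{n+1}$ on $\operatorname{supp}a_{n+1}$, the rescaled potential is bounded by $\max(20\Psi_n,\Psi_{n+1})\le(n+1)L_{n+1}$, and $E\le4L_{n+1}^2(n^2+1)$. In both cases the count is at most $C((n+1)L_n)^3\le CL_n^6$.
\end{proof}

\section{Tunneling estimates}\label{sec:tunnel}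

Eigenfunctions of $D_n$ and of $G_{n+1}$ with energy below $E_n$ are exponentially small near the cuts. Removing them there should turn an eigenfunction of either operator into an approximate eigenfunction of the other. The following operator performs the removal. Fix a smooth $\zeta:\mathbb{R}\to[0,1]$ with $\zeta(s)=1$ for $|s|\le\frac1{32}$ and $\zeta(s)=0$ for $|s|\ge\frac1{16}$, and let $\zeta_j=\zeta(s_j-c_j)$, a smooth invariant function with compact support in $Z_j$. The four supports are disjoint by Lemma~\ref{lem:geom}(a). For $u\in L^2$ let $u_j$ be the component of $u$ on $\Omega_n$ of the type of $Z_j$, and set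
\[
Ju=u-\sum_{j=1}^4\zeta_ju_j,\qquad Ku=\sum_{j=1}^4\big(\Delta\zeta_j\,u_j+2\nabla\zeta_j\cdot\nabla_au_j\big).
\]
The operator $J$ is bounded and self-adjoint, and it maps $H^1$ into $H^1$. Both $(1-J)u$ and $Ku$ are supported in $\Omega_n$, on which $\Gamma_{n+1}$ is the identity.

\begin{lemma}\label{lem:J}
$J$ maps $\mathcal{Q}(G_{n+1})$ into $\mathcal{Q}(D_n)$. If $T\in\{D_n,G_{n+1}\}$ and $Tu=\lambda u$, then $Ju\in\mathcal{D}(D_n)\cap\mathcal{D}(G_{n+1})$ and $(D_n-\lambda)Ju=(G_{n+1}-\lambda)Ju=Ku$.
\end{lemma}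

\begin{proof}
Let $v\in\mathcal{Q}(G_{n+1})$. Then $Jv\in\mathcal{Q}(G_{n+1})$, and we must show that $\Gamma_nJv$ and $\Gamma_n'Jv$ are in $H^1$. On $\Omega_n$, $(Jv)^{\mathrm{near}}=(1-\zeta_1-\zeta_4)v^{\mathrm{near}}$ vanishes near the cuts $1$ and $4$, and $(Jv)^{\mathrm{far}}=(1-\zeta_2-\zeta_3)v^{\mathrm{far}}$ vanishes near the cuts $2$ and $3$. So the indicator functions in the definitions of $\Gamma_n,\Gamma_n'$ jump only where the factor they multiply vanishes, and both functions are in $H^1_{\mathrm{loc}}(\Omega_n)$. Further, $\Gamma_nJv$ equals $Jv$ on $\{d_n<\frac52\}$ and $0$ on $\{d_n>\frac92\}$, and these open sets together with $\Omega_n$ cover $\mathbb{R}^3$. For $\Gamma_n'Jv$ the sets $\{d_n'<\frac{11}2\}$ and $\{d_n'>\frac{15}2\}$ play this role. Both functions have compact support, so they are in $H^1$.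

Now let $Tu=\lambda u$ and $v\in\mathcal{Q}(G_{n+1})$. By \eqref{eq:orth}, $q(\zeta_ju_j,v)=q(\zeta_ju_j,v_j)$ and $q(u,\zeta_jv_j)=q(u_j,\zeta_jv_j)$, the integrals being over $Z_j$. The product rule and then \eqref{eq:ibp}, applied to $u_j\nabla\zeta_j$ and $v_j$, give
\[
q(u,\zeta_jv_j)-q(\zeta_ju_j,v)=\int\nabla\zeta_j\cdot\big(\nabla_au_j\,\overline{v_j}-u_j\overline{\nabla_av_j}\big)=\int\big(\Delta\zeta_j\,u_j+2\nabla\zeta_j\cdot\nabla_au_j\big)\overline{v_j}.
\]
The vector $\nabla\zeta_j$ is invariant and has only $\rho$- and $z$-components, so the last bracket has the type of $Z_j$ and $v_j$ may be replaced by $v$. Summing over $j$, $q(Ju,v)-q(u,Jv)=\langle Ku,v\rangle$. Since $Jv\in\mathcal{Q}(D_n)\subset\mathcal{Q}(T)$, Lemma~\ref{lem:restrict} gives $q(u,Jv)=\lambda\langle u,Jv\rangle=\lambda\langle Ju,v\rangle$. Thus $q(Ju,v)=\langle\lambda Ju+Ku,v\rangle$ for all $v\in\mathcal{Q}(G_{n+1})$, and in particular for all $v\in\mathcal{Q}(D_n)$. As $Ju$ lies in both form domains, the claim follows.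
\end{proof}

\begin{lemma}\label{lem:agmon}
There is $C_2$ such that, with $\varepsilon_n=C_2e^{-\Psi_n/1280}$, the following holds. If $T\in\{D_n,G_{n+1}\}$ and $Tu=\lambda u$ with $\lambda\le E_n$, then $\|(1-J)u\|\le\varepsilon_n\|u\|$ and $\|Ku\|\le\varepsilon_n\|u\|$.
\end{lemma}

\begin{proof}
Fix a zone $Z=Z_j$ and write $s=s_j$, $c=c_j$, $w=u_j$, $E=E_n$. Then $|\nabla s|=1/R$ on $Z$, where $R=R_n$ or $R=t_nR_n$, so $R\ge L_n$.

Let $\chi$ be a real Lipschitz function of $s$ with compact support in $Z$. The map $v\mapsto\chi^2v_j$ preserves $H^1$. It commutes with $\Gamma_n$, $\Gamma_n'$, $\Gamma_{n+1}$, because on $\Omega_n$ all these operators multiply the near and far components by invariant functions. So it preserves each of $\mathcal{Q}(G_n)$, $\mathcal{Q}(S_n)$, $\mathcal{Q}(X_{n+1})$, $\mathcal{Q}(G_{n+1})$, and $\chi^2w\in\mathcal{Q}(T)$. By \eqref{eq:orth}, $\int_Z\nabla_aw\cdot\overline{\nabla_a(\chi^2w)}=q(u,\chi^2w)=\lambda\langle u,\chi^2w\rangle=\lambda\|\chi w\|^2$, and \eqref{eq:loc} gives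
\begin{equation}\label{eq:energy}
q(\chi w)=\lambda\|\chi w\|^2+\|\,|\nabla\chi|\,w\|^2 .
\end{equation}
With the barrier bound \eqref{eq:barrier} and $\lambda\le E$ this yields $3E\|\chi w\|^2\le\|\,|\nabla\chi|\,w\|^2$.

The surplus $3E$ allows a weight that grows exponentially toward the middle of the zone at rate $\sqrt E$. Let $p=\frac12-|s-c|$ be the depth in the zone, and put $\chi=e^F\xi$ with
\[
F=\sqrt E\,R\,(p-\tfrac18)_+,\qquad\xi=\min\big(1,(16p-1)_+\big).
\]
Where $p>\frac18$ we have $\xi=1$ and $|\nabla\chi|=\chi|\nabla F|=\sqrt E\,\chi$; where $p<\frac18$ we have $F=0$ and $|\nabla\chi|=|\nabla\xi|\le16/R$. Hence $|\nabla\chi|^2\le E\chi^2+256R^{-2}$ a.e.\ on $Z$, and $2E\|\chi w\|^2\le256R^{-2}\|u\|^2$. On the \emph{core} $Z^0=\{|s-c|\le\frac18\}$ we have $p\ge\frac38$, so $F\ge\sqrt E\,R/4\ge\frac{g_n}{320}\cdot\frac{L_n}4=\Psi_n/1280$. Since $ER^2\ge(\Psi_n/320)^2\ge1$,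
\[
\|w\|_{L^2(Z^0)}\le\sqrt{128}\;e^{-\Psi_n/1280}\|u\| .
\]
For the gradient, apply \eqref{eq:energy} with $\chi=\min(1,(2-16|s-c|)_+)$, which is supported in $Z^0$ and equals $1$ on $Z^{00}=\{|s-c|<\frac1{16}\}$. This gives $\|\nabla_aw\|^2_{L^2(Z^{00})}\le(E+256R^{-2})\|w\|^2_{L^2(Z^0)}$.

The function $\zeta_j$ and its derivatives vanish outside $Z^{00}$, and $|\nabla\zeta_j|\le C/R$. The distance $r=Rs$ to the circle satisfies $\Delta r=1/r+\rho^{-1}\partial_\rho r$, as one sees from $\Delta=\partial_\rho^2+\partial_z^2+\rho^{-1}\partial_\rho$ on invariant functions. On $Z$ we have $r\ge2R$ and $\rho\ge R_n$, so $|\Delta r|\le C/R$ and $|\Delta\zeta_j|\le C/R^2$. Finally $R\ge1$ and $\sqrt E\le n\le R$, so $R^{-2}(E+256R^{-2})\le257$. Summing over the four zones proves both bounds.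
\end{proof}

We now pass from single eigenfunctions to spectral projections. As in Example~\ref{ex:matrix}, the error is the coupling divided by a spectral gap. Eigenvalues of $D_n$ may cluster, so we treat groups of them and need a gap only at the boundary of the spectral window.

\begin{lemma}\label{lem:proj}
\begin{enumerate}
\item[(a)] Let $I\subset(-\infty,E_n]$ be a finite union of disjoint compact intervals with $\operatorname{dist}(\partial I,\sigma(D_n))\ge\delta$, where $0<\delta\le1$. Then $\|\mathbf{1}_I(D_n)-\mathbf{1}_I(G_{n+1})\|\le2\sqrt{N_n}\,\varepsilon_n/\delta$.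
\item[(b)] If $\varepsilon_n\le\frac12$, every eigenvalue $\lambda\le E_n$ of $G_{n+1}$ is within $2\varepsilon_n$ of $\sigma(D_n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Between a point of $I$ and a point outside $I$ lies a point of $\partial I$. Hence $|\lambda-\mu|\ge\delta$ whenever $\lambda\in I$, $\mu\notin I$, and at least one of $\lambda,\mu$ belongs to $\sigma(D_n)$. Let $\{T,T'\}=\{D_n,G_{n+1}\}$ in either order, and let $Tu=\lambda u$ with $\lambda\in I$, $\|u\|=1$. Then $\operatorname{dist}(\lambda,\sigma(T')\setminus I)\ge\delta$, so \eqref{eq:quasi} and Lemmas~\ref{lem:J} and~\ref{lem:agmon} give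
\[
\|(1-\mathbf{1}_I(T'))u\|\le\|(1-J)u\|+\|(1-\mathbf{1}_I(T'))Ju\|\le\varepsilon_n+\varepsilon_n/\delta\le2\varepsilon_n/\delta .
\]
The range of $\mathbf{1}_I(T)$ has an orthonormal basis of at most $N_n$ such eigenvectors, so the Cauchy--Schwarz inequality gives $\|(1-\mathbf{1}_I(T'))\mathbf{1}_I(T)\|\le2\sqrt{N_n}\,\varepsilon_n/\delta$. Apply \eqref{eq:PQ}.

(b) If $G_{n+1}u=\lambda u$, $\|u\|=1$, then $\|(D_n-\lambda)Ju\|\le\varepsilon_n$ and $\|Ju\|\ge\frac12$. Apply \eqref{eq:quasi} with $I=\emptyset$.
\end{proof}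

\section{Removing the resonances}\label{sec:res}

\subsection*{Stability of the buffer}

The operators $S_n$ for different $t_n$ act on different spaces and have large potentials, so a direct comparison of the potentials would lose a factor $\Psi_n^2$. A change of variables that carries one potential exactly to the other avoids the loss. It exists because the dilation can be switched on inside the plateau $\theta_n=1$.

\begin{lemma}\label{lem:buffer}
Let $n\ge2$ and let $\sigma_k(t)$ be the $k$-th element of $\Sigma^S_n(t)$, with multiplicity. There is $C_3$ such that $|\sigma_k(t)-\sigma_k(1)|\le C_3\tau_n\sigma_k(t)$ for $1\le t\le1+\tau_n$.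
\end{lemma}

\begin{proof}
In the rescaled variable, $o_n=0$ and $R_n=1$; $d$ is the distance to the circle $\gamma=\{\rho=10,\,z=0\}$, and $d'(x)=t^{-1}\operatorname{dist}(x,t\gamma)$, so that $d'(tx)=d(x)$. Let $\theta^{(t)}$ be the profile and $a^{(t)}=\Psi_n\theta^{(t)}\nabla\varphi$ the potential with parameter $t$. The form domain $\mathcal{Q}_t$ consists of the $u\in H^1$ that vanish outside $U_t=\{d>\frac52,\ d'<\frac{15}2\}$ and whose far component vanishes on $U_t\setminus U_t'$, where $U_t'=\{d>\frac92,\ d'<\frac{11}2\}$.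

Fix a smooth $\omega:\mathbb{R}\to[0,1]$ with $\omega=0$ on $(-\infty,5]$, $\omega=1$ on $[\frac{11}2,\infty)$ and $|\omega'|\le3$, and let
\[
\Phi(x)=\big(1+(t-1)\,\omega(d(x))\big)\,x .
\]
This map is smooth, since $\omega(d)$ is constant near the circle and near the axis. The gradient of $\omega(d)$ is supported in $|x|\le15.5$, so $\|D\Phi-1\|\le s:=48\tau_n<\frac12$. For each $y$ the map $x\mapsto y-(\Phi(x)-x)$ is a contraction, so $\Phi$ is a bijection, and by the inverse function theorem a diffeomorphism of $\mathbb{R}^3$ with $D\Phi$ and $(D\Phi)^{-1}$ bounded. It commutes with rotations about the axis and preserves $\varphi$. It is the identity on $\{d\le5\}$ and equals $x\mapsto tx$ on $\{d\ge\frac{11}2\}$. So it maps $\{d\le\frac52\}$ and $\{d\le\frac92\}$ onto themselves, and $\{d\ge\frac{11}2\}$, $\{d\ge\frac{15}2\}$ onto $\{d'\ge\frac{11}2\}$, $\{d'\ge\frac{15}2\}$. Taking complements, $\Phi(U_1)=U_t$ and $\Phi(U_1')=U_t'$. Composition with $\Phi$ commutes with $M_n$, so $u\mapsto u\circ\Phi$ is a linear bijection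 of $\mathcal{Q}_t$ onto $\mathcal{Q}_1$.

Next, $\theta^{(t)}\circ\Phi=\theta^{(1)}$. If $d(x)\le5$, both sides equal $\theta_{\mathrm{in}}(d(x))$. If $d(x)\ge\frac{11}2$, then $d'(tx)=d(x)\ge\frac{11}2$ forces $d(tx)>5$, and both sides equal $\theta_{\mathrm{out}}(d(x))$. If $5<d(x)<\frac{11}2$, then $|\Phi(x)-x|\le15.5(t-1)\le\frac15$, so at $\Phi(x)$ we have $d\ge4.8$ and $d'\le5.8$, and both sides equal $1$. From $\varphi\circ\Phi=\varphi$ we get $(D\Phi)^T(\nabla\varphi\circ\Phi)=\nabla\varphi$, hence $(D\Phi)^T(a^{(t)}\circ\Phi)=a^{(1)}$ and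
\[
\nabla_{a^{(1)}}(u\circ\Phi)=(D\Phi)^T\big((\nabla_{a^{(t)}}u)\circ\Phi\big).
\]
The singular values of $D\Phi$ lie in $[1-s,1+s]$, so $|\det D\Phi|\in[(1-s)^3,(1+s)^3]$. Changing variables in numerator and denominator, the ratio of the Rayleigh quotients of $u\circ\Phi$ and $u$ lies between $(1-s)^5(1+s)^{-3}$ and $(1+s)^5(1-s)^{-3}$, hence in $[(1+C_3\tau_n)^{-1},1+C_3\tau_n]$. By min--max the ratio $\sigma_k(1)/\sigma_k(t)$ lies in the same interval, and $1-(1+C_3\tau_n)^{-1}\le C_3\tau_n$.
\end{proof}

\subsection*{The choice of the parameters}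

Put
\[
\eta_n=\tau_n^2=e^{-2\kappa\Psi_n},\qquad\delta_n=\frac{\eta_n}{4(N_n+1)},\qquad\nu_n=\frac{2\sqrt{N_n}\,\varepsilon_n}{\delta_n}.
\]
Here $\eta_n$ is the separation between resonant candidates, $\delta_n$ the gap available at the boundary of a spectral window, and $\nu_n$ the resulting error in Lemma~\ref{lem:proj}(a). Note that $\delta_n\le\eta_n\le10^{-4}$. The last condition on $L_1$ is that for all $n$
\begin{equation}\label{eq:small}
16N_n^2L_{n+1}^2\eta_n<c_0\tau_n,\qquad C_3\tau_{n+1}(E_n+1)\le\eta_n,\qquad\nu_n\le2^{-n},\qquad\eta_{n+1}\le\delta_n .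
\end{equation}
To see that this can be met, divide each left side by the right side and use $\Psi_{n+1}\ge20\Psi_n$, $E_n\le L_n^2$, $2^n\le L_n$. The four ratios are at most
\[
CL_n^{14}e^{-\kappa\Psi_n},\qquad CL_n^2e^{-18\kappa\Psi_n},\qquad CL_n^{10}e^{-(1/1280-2\kappa)\Psi_n},\qquad CL_n^6e^{-38\kappa\Psi_n}.
\]
Since $\frac1{1280}-2\kappa>\kappa$ and $\Psi_n\ge L_n$, each is at most $CL_n^{14}e^{-\kappa L_n}$, which is less than $1$ for all $L_n\ge L_1$ once $L_1$ is large. The third inequality and $N_n\ge1$ imply $4\varepsilon_n\le\delta_n$.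

\begin{proposition}\label{prop:choice}
There is an admissible sequence $(t_n)$ such that for all $n$ and all $\lambda\in\sigma(G_n)\cap[0,E_n]$,
\[
\operatorname{dist}(\lambda,\sigma(X_{n+1}))\ge2\eta_n,\qquad\operatorname{dist}(\lambda,\sigma(S_{n+1}))\ge\eta_n .
\]
\end{proposition}

\begin{proof}
Suppose that $t_1,\dots,t_{n-1}$, and hence $R_n$ and $G_n$, are fixed. Write $R(t)=20tR_n\le2L_{n+1}$ for $t\in[1,1+\tau_n]$. We choose $t_n$ with
\begin{equation}\label{eq:nonres}
|\lambda-R(t_n)^{-2}\mu|\ge2\eta_n\quad\text{for all }\lambda\in\sigma(G_n)\cap[0,E_n],\ \mu\in\Sigma^X_{n+1}\cup\Sigma^S_{n+1}(1).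
\end{equation}
By Lemma~\ref{lem:scale} the sets of $\lambda$ and $\mu$ do not depend on $t_n$. If $\mu>4L_{n+1}^2(E_n+1)$, then $R(t)^{-2}\mu>E_n+1$ for all $t$ in the range, and the inequality holds because $2\eta_n\le1$. By Lemma~\ref{lem:count} at most $N_n^2$ pairs remain. For each, $t\mapsto R(t)^{-2}\mu$ is monotone with derivative of modulus $2\mu/(tR(t)^2)\ge c_0/(4L_{n+1}^2)$; the lower bound $\mu\ge c_0$ is what makes the dilation effective. So the inequality fails on a set of $t$ of measure at most $16L_{n+1}^2\eta_n/c_0$. By \eqref{eq:small} the union of these sets does not cover $[1,1+\tau_n]$.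

Since $R(t_n)=R_{n+1}$, the first claim follows from \eqref{eq:scale} and \eqref{eq:nonres}. For the second, consider an eigenvalue $R_{n+1}^{-2}\sigma_k(t_{n+1})$ of $S_{n+1}$. If it exceeds $E_n+1$, its distance to $\lambda$ exceeds $1$. Otherwise, by Lemma~\ref{lem:buffer} and \eqref{eq:small}, it differs from $R_{n+1}^{-2}\sigma_k(1)$ by at most $C_3\tau_{n+1}(E_n+1)\le\eta_n$, whatever the value of $t_{n+1}$, and \eqref{eq:nonres} leaves a distance of at least $\eta_n$.
\end{proof}

From now on $(t_n)$ is this sequence.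

\section{Following eigenvalues to infinity}\label{sec:follow}

We start from the low-lying spectral subspace of some $G_{n_0}$ and follow it through $G_{n_0+1},G_{n_0+2},\dots$, using spectral windows that shrink so fast that no eigenvalue of the outer pieces enters them. All spectral projections of $G_n,S_n,X_{n+1},D_n$ are extended by $0$ to $L^2(\mathbb{R}^3)$, so that $\mathbf{1}_I(D_n)=\mathbf{1}_I(G_n)+\mathbf{1}_I(S_n)+\mathbf{1}_I(X_{n+1})$.

\begin{lemma}\label{lem:window}
Let $\Lambda\subset\sigma(G_n)\cap[0,E_n-1]$. There is a set $I=I_n(\Lambda)$, a union of at most $|\Lambda|$ disjoint compact intervals of total length at most $|\Lambda|\eta_n$, such that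
\begin{enumerate}
\item[(i)] $\Lambda\subset I\subset\bigcup_{\lambda\in\Lambda}(\lambda-\eta_n/2,\lambda+\eta_n/2)$;
\item[(ii)] $\operatorname{dist}(\partial I,\sigma(D_n))\ge\delta_n$;
\item[(iii)] $I\cap\sigma(X_{n+1})=\emptyset$ and $I\cap\sigma(S_{n+1})=\emptyset$;
\item[(iv)] $\|\mathbf{1}_I(D_n)-\mathbf{1}_I(G_{n+1})\|\le\nu_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $\lambda\in\Lambda$ the interval $(\lambda,\lambda+\eta_n/2)\subset(-\infty,E_n]$ contains at most $N_n$ points of $\sigma(D_n)$, which divide it into at most $N_n+1$ gaps. The longest gap has length at least $2\delta_n$, so its midpoint $b_\lambda$ satisfies $\operatorname{dist}(b_\lambda,\sigma(D_n))\ge\delta_n$. The same argument in $(\lambda-\eta_n/2,\lambda)$ gives a point $b_\lambda^-$. Let $I=\bigcup_\lambda[b_\lambda^-,b_\lambda]$. Then (i) and the bounds on length and number of components hold by construction, and (ii) holds because $\partial I$ consists of such endpoints. Part (iii) follows from (i) and Proposition~\ref{prop:choice}, and (iv)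 from (ii) and Lemma~\ref{lem:proj}(a).
\end{proof}

Note the shift of index in (iii): the window at stage $n$ avoids $\sigma(S_{n+1})$, not $\sigma(S_n)$. It avoids $\sigma(S_n)$ only if it lies inside the window of the previous stage.

Fix $n_0$ with $E_{n_0}\ge4$. Let $\Lambda_{n_0}=\sigma(G_{n_0})\cap[0,E_{n_0}/2]$, $I_{n_0}=I_{n_0}(\Lambda_{n_0})$, and recursively for $n>n_0$
\[
\Lambda_n=\sigma(G_n)\cap I_{n-1},\qquad P_n=\mathbf{1}_{I_{n-1}}(G_n),\qquad I_n=I_n(\Lambda_n).
\]
Let $Q=\mathbf{1}_{[0,E_{n_0}/2]}(G_{n_0})$.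

\begin{lemma}\label{lem:follow}
The recursion is well defined, $\|(1-P_{n_0+1})Q\|\le\nu_{n_0}$, and for $n>n_0$ we have $I_n\subset I_{n-1}$ and $\|P_{n+1}-P_n\|\le\nu_n$.
\end{lemma}

\begin{proof}
We have $\Lambda_{n_0}\subset[0,E_{n_0}-1]$ and $I_{n_0}\subset(-\infty,E_{n_0}/2+1]\subset(-\infty,E_{n_0}-1]$ because $E_{n_0}\ge4$. At the first step there is no previous window, so $I_{n_0}$ may contain eigenvalues of $S_{n_0}$, and we obtain only a one-sided bound: $Q\le\mathbf{1}_{I_{n_0}}(D_{n_0})$, so $(1-P_{n_0+1})Q=(\mathbf{1}_{I_{n_0}}(D_{n_0})-P_{n_0+1})Q$ has norm at most $\nu_{n_0}$ by Lemma~\ref{lem:window}(iv).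

Let $n>n_0$ and suppose that $I_{n-1}\subset I_{n_0}$ has been constructed. As $E_n$ is nondecreasing, $\Lambda_n\subset[0,E_{n-1}-1]\subset[0,E_n-1]$, so $I_n$ is defined. Let $\lambda\in\Lambda_n$. By Lemma~\ref{lem:proj}(b) at stage $n-1$, $\lambda$ is within $2\varepsilon_{n-1}\le\delta_{n-1}/2$ of $\sigma(D_{n-1})$. By Lemma~\ref{lem:window}(ii) and \eqref{eq:small}, $\operatorname{dist}(\lambda,\partial I_{n-1})\ge\delta_{n-1}/2\ge\eta_n/2$. So the interval $(\lambda-\eta_n/2,\lambda+\eta_n/2)$ contains the point $\lambda\in I_{n-1}$ and no point of $\partial I_{n-1}$, hence lies in $I_{n-1}$. By (i), $I_n\subset I_{n-1}$.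

By (iii) at stage $n-1$, $I_n\cap\sigma(S_n)=\emptyset$; by (iii) at stage $n$, $I_n\cap\sigma(X_{n+1})=\emptyset$. Hence $\mathbf{1}_{I_n}(D_n)=\mathbf{1}_{I_n}(G_n)$. Since $\sigma(G_n)\cap I_{n-1}=\Lambda_n\subset I_n\subset I_{n-1}$, this equals $\mathbf{1}_{I_{n-1}}(G_n)=P_n$. Now (iv) gives $\|P_n-P_{n+1}\|\le\nu_n$.
\end{proof}

Since $\nu_n\le2^{-n}<1$, the projections $P_n$, $n>n_0$, have a common finite rank $r$ and converge in norm to an orthogonal projection $P_\infty$ with $\|P_\infty-P_{n_0+1}\|\le\sum_{n>n_0}\nu_n$. For $n>n_0$ we have $|\Lambda_n|\le r$, so $I_n$ has at most $r$ components and total length at most $r\eta_n\to0$. Therefore $I_\infty=\bigcap_nI_n$ has at most $r$ points: of any $r+1$ points of $I_\infty$, two lie in one component of $I_n$, which is impossible once $r\eta_n$ is below their minimal separation.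

To relate $P_\infty$ to $H$ we need the $G_n$ to converge to $H$. Let $C_0([0,\infty))$ be the space of continuous functions on $[0,\infty)$ that vanish at infinity.

\begin{lemma}\label{lem:src}
\begin{enumerate}
\item[(a)] If $h\in C_0^\infty(\mathbb{R}^3)$, then $h\in\mathcal{D}(G_n)$ and $G_nh=Hh$ for all large $n$.
\item[(b)] $F(G_n)\Gamma_n\to F(H)$ strongly for every $F\in C_0([0,\infty))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:geom}(d), for large $n$ both $h$ and $Hh$ are supported in $\{d_n<1\}$, so $h\in\mathcal{Q}(G_n)$ and $Hh\in\operatorname{Ran}\Gamma_n$. By \eqref{eq:Hh}, $q(h,v)=\langle Hh,v\rangle$ for all $v\in\mathcal{Q}(G_n)$.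

(b) Let $A_n=(G_n+1)^{-1}\Gamma_n$ and $A=(H+1)^{-1}$. By (a), $A_n(H+1)h=h=A(H+1)h$ for large $n$. The vectors $(H+1)h$ are dense by Lemma~\ref{lem:core}, and $\|A_n\|\le1$, so $A_n\to A$ strongly. Then $p(A_n)\to p(A)$ strongly for every polynomial $p$, and $p(A_n)=p((G_n+1)^{-1})\Gamma_n$ if $p(0)=0$. The substitution $s=(1+x)^{-1}$ turns $F$ into a continuous function on $[0,1]$ that vanishes at $0$. By the Weierstrass theorem it is a uniform limit of polynomials with $p(0)=0$, and $\|F(T)\|\le\sup|F|$ lets us pass to the limit.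
\end{proof}

Let $\mathcal{H}_{\mathrm{pp}}$ be the closed span of the eigenvectors of $H$.

\begin{lemma}\label{lem:pp}
$\operatorname{Ran}P_\infty\subset\mathcal{H}_{\mathrm{pp}}$.
\end{lemma}

\begin{proof}
If $r=0$ there is nothing to prove. Otherwise the $I_n$ are nonempty, compact and nested, so $I_\infty\ne\emptyset$. Let $F\in C_0([0,\infty))$ vanish within some positive distance of $I_\infty$. For large $n$ it vanishes on $I_n\cap[0,\infty)$, so $F(G_{n+1})\Gamma_{n+1}P_{n+1}=0$ and
\[
\|F(G_{n+1})\Gamma_{n+1}P_\infty\|\le\sup|F|\;\|P_\infty-P_{n+1}\|\to0 .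
\]
By Lemma~\ref{lem:src}(b), $F(H)P_\infty=0$. Apply this to
\[
F_k(x)=\min\big(1,(k\operatorname{dist}(x,I_\infty)-1)_+\big)\,\min\big(1,(k-x)_+\big),
\]
which satisfies $0\le F_k\le1$ and converges pointwise to the indicator of $[0,\infty)\setminus I_\infty$. In the limit, $(1-\mathbf{1}_{I_\infty}(H))P_\infty=0$. Since $I_\infty$ is finite, the range of $\mathbf{1}_{I_\infty}(H)$ is a finite sum of eigenspaces.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:easy} it remains to show that $\mathcal{H}_{\mathrm{pp}}=L^2(\mathbb{R}^3)$. Let $h\in C_0^\infty$, and let $n_0$ be so large that $E_{n_0}\ge4$ and $G_{n_0}h=Hh$. Let $Q$, $P_n$, $P_\infty$ be built from this $n_0$. By \eqref{eq:quasi} with $\lambda=0$, $\|h-Qh\|\le2\|Hh\|/E_{n_0}$. By Lemmas~\ref{lem:pp} and~\ref{lem:follow},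
\begin{align*}
\operatorname{dist}(h,\mathcal{H}_{\mathrm{pp}})&\le\|(1-P_\infty)h\|\le\|h-Qh\|+\|(1-P_{n_0+1})Qh\|+\|P_{n_0+1}-P_\infty\|\,\|h\|\\
&\le\frac{2\|Hh\|}{E_{n_0}}+2^{1-n_0}\|h\| .
\end{align*}
The right side tends to $0$ as $n_0\to\infty$ because $E_n\to\infty$. So $C_0^\infty\subset\mathcal{H}_{\mathrm{pp}}$, and $\mathcal{H}_{\mathrm{pp}}=L^2(\mathbb{R}^3)$. Orthonormal bases of the eigenspaces together form an orthonormal basis of eigenfunctions. The spectrum of an operator with such a basis is the closure of its set of eigenvalues, so the eigenvalues are dense in $[0,\infty)$.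
\end{proof}

\begin{remark}
The hypothesis $rf(r)\to\infty$ enters through the normalization $g_1=1$ in \eqref{eq:L1} and through $E_n\to\infty$, which is needed only in this section, to find $n_0$ and to make the term $2\|Hh\|/E_{n_0}$ small. The tunneling estimates and the conditions \eqref{eq:small} use only $1\le g_n\le n$ and the monotonicity of $g_n$, since the exponent $\Psi_n=g_nL_n$ is large because of the thickness of the shells. If $rf(r)$ is bounded, the barrier heights $E_n$ stay bounded and that term does not tend to zero; by Theorem~\ref{thm:virial} the conclusion itself is then false.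
\end{remark}

\begin{thebibliography}{9}

\bibitem{LL}
Lieb and Loss, \emph{Analysis}.

\bibitem{SOMF}
\emph{Schr\"odinger Operators With Magnetic Fields. I. General Interactions},
\texttt{https://typeset.io/pdf/\allowbreak schrodinger-operators-\allowbreak with-magnetic-\allowbreak fields-i-general-\allowbreak 331mx0v4q2.pdf}

\end{thebibliography}
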